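# Deciding when a $\mathbb Z$-polyregular function is $\mathbb N$-polyregular

## 1. Non-negativity and regular level sets as candidate criteria

An alphabet is a finite nonempty set of letters. For an MSO formula $\varphi(x_1,\dots,x_k)$ over finite words on $A$, with $k\ge0$ free first-order variables, let $\#\varphi:A^*\to\mathbb N$ send $u$ to the number of tuples $(i_1,\dots,i_k)$ of positions of $u$ with $u\models\varphi(i_1,\dots,i_k)$. For $k=0$ this is $1$ if $u\models\varphi$ and $0$ otherwise. For $\mathbb S=\mathbb Z$ or $\mathbb N$, a function $f:A^*\to\mathbb Z$ is **$\mathbb S$-polyregular** if $f=\sum_jc_j\#\varphi_j$, a finite sum with $c_j\in\mathbb S$. For example, $|u|_a=\#(a(x))$ and $|u|_a|u|_b=\#(a(x)\wedge b(y))$; in general $\#\psi\cdot\#\psi'=\#(\psi\wedge\psi')$ when the variables of $\psi$ and $\psi'$ are made disjoint.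

We want to decide, given a $\mathbb Z$-polyregular $f$, whether $f$ is $\mathbb N$-polyregular, that is, whether the minus signs can be removed by choosing other formulas. Clearly $f\ge0$ is necessary. The answer one would first guess is that it is also sufficient. Let us test this.

*No free variables.* If all $\varphi_j$ are sentences, $f$ takes finitely many values, each on a regular language. If $f\ge 0$, then $f=\sum_\delta\delta\cdot1_{\{f=\delta\}}$ is $\mathbb N$-polyregular. The guess is right.

*One letter.* The function $f(a^n)=n^2-3n+2$ has a minus sign, and $f\ge0$ on $\mathbb N$. Indeed $f(\varepsilon)=2$, and $f(a^n)=2\binom{n-1}2$ for $n\ge1$. So $f$ is $2\,\#(\text{the word is empty})$ plus $2\,\#(x<y\text{ and neither is the first position})$. In general, for a one-letter alphabet, Lemma 4 below provides $\omega\ge1$ such that for each $r<\omega$ and all large $x$, $f(a^{r+\omega x})=P_r(x)$ with a polynomial $P_r$. If $f\ge0$, then $P_r$ is a constant $\geq 0$ or has positive leading coefficient. So for a large integer $K$ the iterated differences $\Delta^jP_r(K)$ are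 integers $\ge0$ for all $j\ge0$, and $f(a^{r+\omega(K+x)})=\sum_j\Delta^jP_r(K)\binom xj$. Here $\binom xj$ counts the increasing $j$-tuples of positions that are multiples of $\omega$ and have at least $r+\omega K$ positions after them, which is MSO-definable. The finitely many remaining words are handled by sentences. The guess is right again.

*Two letters.* Let $q(u)=(|u|_a-|u|_b)^2$, with $a\ne b$. It is $\mathbb Z$-polyregular and non-negative. But if $f=\sum_jc_j\#\varphi_j$ with integers $c_j\ge1$, then $f(u)=\delta$ says that $(\#\varphi_j(u))_j=(\epsilon_j)_j$ for one of the finitely many $(\epsilon_j)_j$ with $\sum_j c_j\epsilon_j=\delta$. Since "exactly $\epsilon$ tuples satisfy $\varphi_j$" is MSO, level sets of $\mathbb N$-polyregular functions are regular. The set $\{q=0\}$ meets $a^*b^*$ in $\{a^nb^n:n\ge0\}$, so it is not regular, and $q$ is not $\mathbb N$-polyregular. **The guess is wrong.**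

A second guess would be: $f\ge0$ and all level sets are regular. Over $A=\{a,b\}$ take $q'(u)=q(u)+|u|_a+|u|_b$. Since $q'(u)\ge|u|$, its level sets are finite, hence regular. Yet $q'$ is not $\mathbb N$-polyregular either, as we will check right after Lemma 4. The reason is visible on $a^{n_1}b^{n_2}$:
$$q'(a^{n_1}b^{n_2})=n_1^2-2n_1n_2+n_2^2+n_1+n_2 ,$$
and the monomial $n_1n_2$, which divides no other monomial of this polynomial, has a negative coefficient. The theorem of this talk says that this is the only obstruction beyond negativity: $f$ is $\mathbb N$-polyregular iff $f\ge0$ and no pumped family of words shows such a sign. Both "yes" and "no" then have finite certificates, which gives an algorithm. Precisely, an input is an arbitrary alphabet $A$ with a $\mathbb Z$-polyregular $f:A^*\to\mathbb Z$ given effectively, for instance as $\sum_j c_j\#\varphi_j$, or equivalently as a $\mathbb Z$-weighted automaton over $A$ computing a series of polynomial growth. One single algorithm has to handle all inputs.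

About that second format: a $\mathbb Z$-rational series is a function $w\mapsto\iota M_w\kappa$ with an integer row $\iota$, integer matrices $M_a$ ($a\in A$) multiplied along $w$, and an integer column $\kappa$. We use as a known fact that the $\mathbb Z$-polyregular functions are exactly the $\mathbb Z$-rational series of polynomial growth.

## 2. Types and the functions $N_\tau$

We use Büchi's theorem: a language of finite words is MSO-definable iff it is regular, effectively, iff it is recognized by a monoid morphism from $A^*$ to a finite monoid. "Morphism" below always means such a morphism. An element $e$ of a monoid is idempotent if $ee=e$; for a finite monoid $R$ there is $\omega\ge1$ with $g^\omega$ idempotent for all $g\in R$. Let $\mathbb F$ be an ordered field; so $\mathbb Q\subseteq\mathbb F$.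

**Definition (types).** Let $\nu:A^*\to R$ be a morphism. The *type* over $\nu$ of positions $i_1<\dots<i_r$ of $w=w_0a_1w_1\cdots a_rw_r$ (with $a_j$ the letters at these positions) is $(\nu(w_0),a_1,\nu(w_1),\dots,a_r,\nu(w_r))$. Its *size* is $r\ge0$; its monoid entries are called gaps. $N_\tau(w)$ is the number of increasing tuples of positions of $w$ of type $\tau$. For size $0$, $N_{(g)}$ is the indicator of $\nu^{-1}(g)$.

*Example.* Let $\nu:\{a,b\}^*\to\mathbb Z/2$ be the length modulo $2$. In $abaa$ the letters $a$ are at positions $1,3,4$, of types $(0,a,1)$, $(0,a,1)$, $(1,a,0)$. So $N_{(0,a,1)}(abaa)=2$.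

**Lemma 1.** For an MSO formula $\varphi(x_1,\dots,x_k)$ one can compute a morphism $\nu$ such that $\#\varphi$ is a finite sum of functions $N_\tau$ with $\tau$ over $\nu$ of size $\le k$. Conversely each $N_\tau$ is some $\#\varphi$. The morphism may be replaced by any finer one, and finitely many formulas have a common $\nu$.

*Proof.* Split the tuples $(x_1,\dots,x_k)$ by their weak order type, i.e. by a surjection $\sigma:[k]\to[r]$. Then $\#\varphi=\sum_\sigma\#\varphi_\sigma$, where $\varphi_\sigma(y_1,\dots,y_r)$ says $y_1<\dots<y_r$ and $\varphi(y_{\sigma(1)},\dots,y_{\sigma(k)})$. By Büchi's theorem the words over $A\times\{0,1\}$ with exactly $r$ marks, at positions satisfying $\varphi_\sigma$, form a regular language, recognized by a morphism $h$. Let $\nu(w)$ be the $h$-image of $w$ with no marks. Whether $w_0a_1w_1\cdots a_rw_r$, with the $a_j$ marked, is in the language depends only on $\nu(w_0)h(a_1,1)\nu(w_1)\cdots h(a_r,1)\nu(w_r)$, hence only on the type. So $\#\varphi_\sigma$ is a sum of functions $N_\tau$. Conversely, "the positions have type $\tau$" is MSO: regular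 languages are MSO-definable, and formulas can be relativized to the factors between the positions. If $\nu=\pi\circ\nu'$, then $N_\tau$ is the sum of the $N_{\tau'}$ over the types $\tau'$ over $\nu'$ that $\pi$ maps to $\tau$. The product of finitely many morphisms is a common refinement. $\square$

**Lemma 2.** Each $N_\tau$ has an effectively computable linear representation with entries in $\mathbb N$. For every MSO formula $\chi$ (over any alphabet) and every $m\ge1$, the sets $\{w:\#\chi(w)\equiv c\bmod m\}$ are regular.

*Proof.* Let $\tau=(m_0,a_1,m_1,\dots,a_r,m_r)$ over $\nu:A^*\to R$. For $0\le q\le r$ and $g\in R$ let $C_{q,g}(w)$ be the number of tuples of $w$ of type $(m_0,a_1,\dots,m_{q-1},a_q,g)$ (for $q=0$: type $(g)$). A tuple of $wa$ either avoids the last position or uses it as its last entry. So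
$$C_{q,g}(wa)=\sum_{g':\,g'\nu(a)=g}C_{q,g'}(w)+[\,q\ge1,\ a=a_q,\ g=1_R\,]\;C_{q-1,m_{q-1}}(w),\tag{1}$$
where the bracket is $1$ if the condition holds and $0$ otherwise. Thus the vector $C(wa)$ is $C(w)$ times a fixed matrix over $\mathbb N$ depending on $a$; $C(\varepsilon)$ has entry $1$ at $(0,1_R)$ and $0$ elsewhere; and $N_\tau=C_{r,m_r}$. Modulo $m$ the vector takes finitely many values, so a finite automaton computes it. By Lemma 1, $\#\chi$ is a finite sum of functions $N_\tau$. $\square$

**Definition (function classes).** $\mathrm{Pol}_d(\mu,\mathbb F)$ is the set of $\mathbb F$-linear combinations of functions $N_\tau$ with $\tau$ over $\mu$ of size $\le d$. $\mathcal N_{\mathbb F}$ is the set of finite sums $\sum_tr_t\#\psi_t$ with $\psi_t$ MSO and $r_t\in\mathbb F_{\ge0}$. $\mathrm{Fin}_{\mathbb F}$ is the set of finite sums $\sum_j\gamma_j1_{L_j}$ with $L_j$ regular and $\gamma_j\in\mathbb F$ of any sign. Finally $\mathcal B_{\mathbb F}=\mathcal N_{\mathbb F}+\mathrm{Fin}_{\mathbb F}$.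

*Example.* Over $\{a,b\}$ let $g(w)=|w|_a\bigl(|w|_a-4|w|_b+|w|_b^2\bigr)$. With $X=|w|_a$ and $Y=|w|_b$,
$$g+4=X(Y-2)^2+(X-2)^2 .$$
For a count $X$ we have $(X-2)^2=4\cdot1_{\{X=0\}}+1_{\{X=1\}}+\max(X-2,0)^2$. By part (d) of the next lemma $\max(X-2,0)$ is some $\#\psi$, so $g+4$ is $\mathbb N$-polyregular and $g\in\mathcal B_{\mathbb Q}$. But $g(aabb)=-4$, so $g\notin\mathcal N_{\mathbb Q}$.

**Lemma 3.** (a) If $f\in\mathcal N_{\mathbb F}$ and $L$ is regular, then $1_Lf\in\mathcal N_{\mathbb F}$. (b) If $f\in\mathcal N_{\mathbb F}$ (resp. $\mathcal B_{\mathbb F}$) and $u\in A^*$, then $s\mapsto f(us)$ is in $\mathcal N_{\mathbb F}$ (resp. $\mathcal B_{\mathbb F}$). (c) If $f\in\mathcal N_{\mathbb F}$, $L$ is regular and $a\in A$, then $w\mapsto\sum_{w=xas,\,x\in L}f(s)$ is in $\mathcal N_{\mathbb F}$. (d) For $c\in\mathbb N$, $\{\#\psi\ge c\}$ is regular and $\max(\#\psi-c,0)$ is some $\#\psi'$.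

*Proof.* (a) $1_L\#\psi=\#(\psi\wedge\chi_L)$ with a sentence $\chi_L$ defining $L$.

(b) For $\mathrm{Fin}_{\mathbb F}$ the claim holds since $\{s:us\in L\}$ is regular. By Lemma 1 it remains to treat $N_\tau$, $\tau=(m_0,a_1,\dots,a_r,m_r)$. Split a tuple of $us$ into its part in $u$ and its part in $s$. With $C_{q,g}$ as in Lemma 2,
$$N_\tau(us)=\sum_{q\le r}\sum_gC_{q,g}(u)\sum_{m:\,gm=m_q}N_{(m,a_{q+1},m_{q+1},\dots,a_r,m_r)}(s),$$
and the $C_{q,g}(u)$ are constants in $\mathbb N$.

(c) By linearity let $f=\#\psi(x_1,\dots,x_k)$. The function counts the tuples $(y,x_1,\dots,x_k)$ such that $y$ carries $a$, the prefix before $y$ is in $L$, all $x_i>y$, and $\psi(\vec x)$ holds in the suffix after $y$. This is MSO.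

(d) "At least $c$ tuples satisfy $\psi$" is MSO. Let $\psi'(\vec x)$ say that $\psi(\vec x)$ holds and at least $c$ tuples lexicographically smaller than $\vec x$ satisfy $\psi$. This discards exactly the first $c$ satisfying tuples (all of them, if there are fewer). $\square$

## 3. Pumping patterns and their polynomials

**Definition (patterns).** A *pattern over $\mu$* is $p=(u_0,v_1,u_1,\dots,v_k,u_k)$ with $k\ge1$, $v_j\ne\varepsilon$ and $\mu(v_j)$ idempotent. It has $k$ *loops*, and $p(\vec n)=u_0v_1^{n_1}u_1\cdots v_k^{n_k}u_k$.

*Example.* With the parity morphism, $v=aa$ is allowed as a loop, and $N_{(0,a,1)}((aa)^n)=n$. The word $v=a$ is not allowed, and indeed $N_{(0,a,1)}(a^n)$ is $n/2$ for even $n$ and $0$ for odd $n$, which is not a polynomial.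

We need finite differences. Let $\Delta_jP(\vec n)=P(\vec n+\vec e_j)-P(\vec n)$ with the unit vector $\vec e_j$, $\Delta^\lambda=\Delta_1^{\lambda_1}\cdots\Delta_k^{\lambda_k}$, $|\lambda|=\sum_j\lambda_j$, and $\vec K=(K,\dots,K)$. Then
$$\Delta^\lambda P(\vec n)=\sum_{0\le\theta\le\lambda}(-1)^{|\lambda|-|\theta|}\prod_j\tbinom{\lambda_j}{\theta_j}\,P(\vec n+\theta),\tag{2}$$
and for a polynomial $P$, since $\Delta\binom xi=\binom x{i-1}$, Newton's formula reads
$$P(\vec K+\vec x)=\sum_\lambda\Delta^\lambda P(\vec K)\prod_j\tbinom{x_j}{\lambda_j}.\tag{3}$$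

**Lemma 4.** Let $f=\sum_\tau c(\tau)N_\tau\in\mathrm{Pol}_d(\mu,\mathbb F)$ and let $p$ be a pattern over $\mu$. For $\vec n\ge(d+1,\dots,d+1)$, $f(p(\vec n))$ is a polynomial $P_{f,p}(\vec n)$ over $\mathbb F$ of total degree $\le d$. If moreover $c(\tau)\ge0$ for all $\tau$ of size $\ge1$, then $\Delta^\lambda P_{f,p}(\vec K)\ge0$ for all integers $K\ge d+1$ and all $\lambda\ne0$.

*Proof.* For an increasing tuple of size $r\le d$ in $p(\vec n)$ record: which marks lie at which position of which $u_j$; which marks lie in a copy of $v_j$, at which position of $v_j$, and which of them share a copy; and, for each $j$, with $b_j$ marked copies of $v_j$, for each of the $b_j+1$ places before, between and after these copies, whether it contains $0$ or $\ge1$ unmarked copies. As $\mu(v_j)$ is idempotent, any $\ge1$ consecutive unmarked copies have image $\mu(v_j)$, so this configuration determines the type. There are finitely many configurations. If $o_j$ of the places for $v_j$ are non-empty, the tuples with the given configuration correspond to the ways of writing each $n_j-b_j\ge1$ as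 an ordered sum of $o_j$ positive integers. Their number is $\prod_j\binom{n_j-b_j-1}{o_j-1}$, read as $0$ if some $o_j=0$. Since $o_j-1\le b_j$ and $\sum_jb_j\le r\le d$, this is a polynomial of total degree $\le d$ on the stated range, and the first claim follows.

For $K\ge d+1$ we have $K-b_j-1\ge0$, and by Vandermonde $\binom{K-b-1+x}{o-1}=\sum_i\binom{K-b-1}{o-1-i}\binom xi$ has non-negative coefficients in the basis $\binom xi$. So do the products over $j$. Tuples of size $0$ contribute the constant $c\bigl((\mu(p(\vec n)))\bigr)$, which affects only $\lambda=0$. Compare with (3). $\square$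

The polynomial $P_{f,p}$ is unique, since it is determined on an infinite grid. In Section 1 we used the pattern $(a^r,a^\omega,\varepsilon)$, where $\mu(a)^\omega$ is idempotent.

*The function $q'$ of Section 1 is not $\mathbb N$-polyregular.* Suppose $q'=\sum_jc_j\#\varphi_j$ with $c_j\in\mathbb N$. By Lemma 1, $q'=\sum_\tau c(\tau)N_\tau$ with all $c(\tau)\ge0$, over some $\nu:A^*\to R$. Choose $\omega\geq 1$ with $g^\omega$ idempotent for all $g\in R$. Lemma 4 for the pattern $(\varepsilon,a^\omega,\varepsilon,b^\omega,\varepsilon)$ gives $\Delta_1\Delta_2\ge0$ at large $\vec K$. But $\Delta_1\Delta_2$ of $q'(a^{\omega x}b^{\omega y})$ is $-2\omega^2$.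

**Condition $\mathcal Q_\mu(f)$**, for $f\in\mathrm{Pol}_d(\mu,\mathbb F)$: for every pattern $p$ over $\mu$ there is an *integer* $K\ge d+1$ with $\Delta^\lambda P_{f,p}(\vec K)\ge0$ for all $\lambda\ne0$.

Such a $K$ will be called a guard for $p$. If $K$ is a guard, then applying $\Delta^\lambda$ to (3) gives, for all integer $\vec n\ge\vec K$ and $\lambda\ne0$,
$$\Delta^\lambda P_{f,p}(\vec n)=\sum_{\lambda'\ge\lambda}\Delta^{\lambda'}P_{f,p}(\vec K)\prod_j\tbinom{n_j-K}{\lambda'_j-\lambda_j}\ \ge0.\tag{4}$$
In particular guards may be enlarged, so the condition does not depend on the choice of $d$. Over $\mathbb Q$ it can be read off from signs of coefficients.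

**Definition (maximal monomials).** A monomial of $P$ (with nonzero coefficient) is *maximal* if it properly divides no other monomial of $P$.

*Example.* For $g$ from Section 2, $g(a^{n_1}b^{n_2})=n_1^2-4n_1n_2+n_1n_2^2$ has maximal monomials $n_1^2$ and $n_1n_2^2$. The negative monomial $n_1n_2$ divides $n_1n_2^2$ and does no harm.

**Lemma 5.** Let $P\in\mathbb Q[n_1,\dots,n_k]$. (a) If every maximal non-constant monomial of $P$ has positive coefficient, then for all sufficiently large integers $K$, $\Delta^\lambda P(\vec K)\ge0$ for all $\lambda\ne0$. (b) If for some integer $K$ we have $\Delta^\lambda P(\vec K)\ge0$ for all $\lambda\ne0$, then every maximal non-constant monomial of $P$ has positive coefficient.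

*Proof.* (a) Let $\lambda\ne0$. If $\beta\not\ge\lambda$, then $\Delta^\lambda n^\beta=0$. If $\beta\ge\lambda$, then the value of $\Delta^\lambda n^\beta$ at $\vec K$ is a polynomial in $K$ with leading term $\prod_j\frac{\beta_j!}{(\beta_j-\lambda_j)!}K^{|\beta|-|\lambda|}$. If no monomial $n^\beta$ of $P$ has $\beta\ge\lambda$, then $\Delta^\lambda P=0$. Otherwise take the monomials $n^\beta$ of $P$ with $\beta\ge\lambda$ and $|\beta|$ largest. They are non-constant, and maximal, because a proper multiple in $P$ would also be $\ge\lambda$ and of larger degree. So they have positive coefficients, and $\Delta^\lambda P(\vec K)>0$ for large $K$. Only finitely many $\lambda$ give $\Delta^\lambda P\ne0$.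

(b) Let $n^\beta$, $\beta\ne0$, be maximal in $P$, and $C_\lambda=\Delta^\lambda P(\vec K)$. A monomial $x^{\beta'}$ of $P(\vec K+\vec x)$ with $\beta'\ge\beta$ comes from monomials $n^{\beta''}$ of $P$ with $\beta''\ge\beta'\ge\beta$; hence $\beta''=\beta'=\beta$. So $x^\beta$ is maximal in $P(\vec K+\vec x)$, with the same coefficient. Suppose $C_\lambda\ne0$ for some $\lambda\ge\beta$, $\lambda\ne\beta$. For a maximal such $\lambda$, (3) shows that $x^\lambda$ has coefficient $C_\lambda/\prod_j\lambda_j!\ne0$, contradicting the maximality of $x^\beta$. So by (3) the coefficient of $x^\beta$ is $C_\beta/\prod_j\beta_j!$, which is nonzero and $\ge0$. $\square$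

*Remark.* Part (a) fails over ordered fields with infinite elements: if $\kappa$ exceeds every integer and $P=n^2-\kappa n$, then $\Delta P(K)=2K+1-\kappa<0$ for every integer $K$. The proof will pass to such fields, which is why it works with $\mathcal Q_\mu$ and integer guards, not with signs of monomials.

## 4. The theorems

**Theorem 1.** It is decidable, by one algorithm uniform in $(A,f)$, whether a $\mathbb Z$-polyregular $f:A^*\to\mathbb Z$ is $\mathbb N$-polyregular; likewise whether $f+C$ is $\mathbb N$-polyregular for some $C\in\mathbb N$.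

**Theorem 2.** Let $f\in\mathrm{Pol}_d(\mu,\mathbb Q)$ and consider

(ii) for every pattern $p$ over $\mu$ with at most $d$ loops, every maximal non-constant monomial of $P_{f,p}$ has positive coefficient.

Then (ii) $\iff\mathcal Q_\mu(f)\iff f\in\mathcal B_{\mathbb Q}$, and $f\in\mathcal N_{\mathbb Q}\iff$ ($f\ge0$ and (ii)). If $f$ is $\mathbb Z$-valued, then $f$ is $\mathbb N$-polyregular iff $f\ge0$ and (ii) holds; and $f+C$ is $\mathbb N$-polyregular for some $C\in\mathbb N$ iff (ii) holds.

**Theorem 3.** Let $\mathbb F$ be any ordered field and $f\in\mathrm{Pol}_d(\mu,\mathbb F)$. If $\mathcal Q_\mu(f)$ holds, then $f\in\mathcal B_{\mathbb F}$.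

Theorem 3 is the hard part. It manufactures formulas out of sign conditions.

## 5. Absorbing negative constants and denominators

Two lemmas pass from $\mathcal B_{\mathbb F}$ to $\mathcal N_{\mathbb F}$, and from $\mathcal N_{\mathbb Q}$ to $\mathbb N$-polyregular functions.

**Lemma 6.** If $h\in\mathcal B_{\mathbb F}$ and $h(w)\ge0$ for all $w$, then $h\in\mathcal N_{\mathbb F}$.

*Proof.* Write $h=\sum_{t\le T}r_t\#\psi_t+\sum_j\gamma_j1_{L'_j}$ with $r_t\ge0$. On each nonempty cell $L$ of the finite regular partition generated by the $L'_j$ we have $h=\gamma+\sum_tr_t\#\psi_t$ with a constant $\gamma$. By Dickson's lemma the set $\{(\#\psi_t(w))_t:w\in L\}\subseteq\mathbb N^T$ has finitely many minimal elements $v^1,v^2,\dots$, attained at $w_1,w_2,\ldots\in L$, and each element of the set is $\ge$ some $v^j$. Let $L_j$ be the set of $w\in L$ such that $j$ is least with $(\#\psi_t(w))_t\ge v^j$. By Lemma 3(d) the $L_j$ are regular, and they partition $L$. On $L_j$,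
$$h=\gamma+\sum_tr_tv^j_t+\sum_tr_t(\#\psi_t-v^j_t)=h(w_j)+\sum_tr_t\max(\#\psi_t-v_t^j,0),$$
and $h(w_j)\ge0$: the bad constant has been absorbed. By Lemma 3(d),(a), $1_{L_j}h\in\mathcal N_{\mathbb F}$. Sum over all cells and all $j$. $\square$

**Lemma 7.** If $f\in\mathcal N_{\mathbb Q}$ is integer-valued, then $f$ is $\mathbb N$-polyregular.

*Proof.* Clearing denominators and repeating formulas, $mf=\sum_{t=1}^T\#\psi_t$ for some $m\ge1$. On each word, order the pairs $(t,\vec x)$ by $t$, then lexicographically by $\vec x$. We keep every $m$-th pair with $\psi_t(\vec x)$. Apply Lemma 2 to words with a marked tuple $\vec x$ and to the formulas $\psi_{t'}(\vec x')$ for $t'<t$ and $\psi_t(\vec x')\wedge\vec x'<_{\mathrm{lex}}\vec x$. It follows that "the number of pairs $(t',\vec x')<(t,\vec x)$ with $\psi_{t'}(\vec x')$ is $\equiv-1\bmod m$" is MSO-definable, say by $\theta_t(\vec x)$. The formulas $\psi_t\wedge\theta_t$ select exactly every $m$-th satisfying pair. There are $mf$ satisfying pairs, so $f=\sum_t\#(\psi_t\wedge\theta_t)$. $\square$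

## 6. Reducible prefixes, and where direct induction stops

Fix $f\in\mathrm{Pol}_d(\mu,\mathbb F)$. The plan is to read $w$ from left to right, and to replace the part already read by a shorter word whenever this changes $f$ by something in $\mathcal N_{\mathbb F}$.

**Definition (reducible words).** A word $y$ is *reducible* (for $f$) if there is $y'$ with $|y'|<|y|$ such that $s\mapsto f(ys)-f(y's)$ is in $\mathcal N_{\mathbb F}$.

*Example.* Let $g$ be as in Section 2, and let $y$ have $\alpha$ letters $a$ and $\beta$ letters $b$. Deleting one $a$ (if $\alpha\ge 1$) gives $y'$ with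
$$g(ys)-g(y's)=2|s|_a+(2\alpha-5)+(\beta+|s|_b-2)^2,$$
which is $\mathbb N$-polyregular in $s$ if $\alpha\ge3$. Deleting one $b$ (if $\beta\ge 1$) gives $(\alpha+|s|_a)(2|s|_b+2\beta-5)$, which is $\mathbb N$-polyregular if $\beta\ge3$. So every word with three $a$'s or three $b$'s is reducible, and only finitely many words have no reducible prefix.

**Lemma 8.** If every infinite word $\alpha\in A^\omega$ has a reducible prefix, then $f\in\mathcal B_{\mathbb F}$.

*Proof.* Let $\mathrm{Irr}$ be the set of words without reducible prefix. It is prefix-closed and contains $\varepsilon$. If it were infinite, König's lemma would give an infinite word with all prefixes in $\mathrm{Irr}$, against the hypothesis. So $\mathrm{Irr}$ is finite.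

*For each word $u$ there are $q\in\mathrm{Irr}$ and $H_u\in\mathcal N_{\mathbb F}$ with $f(us)=f(qs)+H_u(s)$ for all $s$.* We use induction on $|u|$. If $u\in\mathrm{Irr}$, take $q=u$ and $H_u=0$. Otherwise $u=ys_1$ with $y$ reducible via $y'$, with difference $h\in\mathcal N_{\mathbb F}$. Then $f(us)=f(y's_1s)+h(s_1s)$; the function $s\mapsto h(s_1s)$ is in $\mathcal N_{\mathbb F}$ by Lemma 3(b), and $|y's_1|<|u|$, so induction applies to $y's_1$.

Apply this to $u=qa$ with $q\in\mathrm{Irr}$, $a\in A$: there are $\delta(q,a)\in\mathrm{Irr}$ and $H_{q,a}\in\mathcal N_{\mathbb F}$ with $f(qas)=f(\delta(q,a)s)+H_{q,a}(s)$ for all $s$. Run the deterministic automaton $(\mathrm{Irr},\delta)$ from $\varepsilon$, and let $q_x$ be its state after reading $x$. Replacing letter by letter,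
$$f(w)=f(q_w)+\sum_{(q,a)\in\mathrm{Irr}\times A}\ \sum_{w=xas,\ q_x=q}H_{q,a}(s).$$
The double sum is in $\mathcal N_{\mathbb F}$ by Lemma 3(c), as $\{x:q_x=q\}$ is regular. The function $w\mapsto f(q_w)$ is in $\mathrm{Fin}_{\mathbb F}$. $\square$

To find reducible prefixes by induction on $d$ we need the differences to have smaller degree.

**Lemma 9.** Let $f\in\mathrm{Pol}_d(\mu,\mathbb F)$, $d\ge1$. (a) If $\mu(y)=\mu(y')$, then $s\mapsto f(y's)-f(ys)$ is in $\mathrm{Pol}_{d-1}(\mu,\mathbb F)$. (b) If $\mu(w_1)=\dots=\mu(w_h)$ and $\epsilon_j\in\mathbb Z$ with $\sum_j\epsilon_j=0$, then $y\mapsto\sum_j\epsilon_jf(yw_j)$ is in $\mathrm{Pol}_{d-1}(\mu,\mathbb F)$.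

*Proof.* Let $f=\sum_\tau c(\tau)N_\tau$. (a) Splitting the tuples of $ys$, we get $f(ys)=\sum_{\vec\jmath}\kappa_y(\text{type of }\vec\jmath)$ over the increasing tuples $\vec\jmath$ of $s$ of size $r\le d$. Here $\kappa_y(m_0,b_1,m_1,\dots,b_r,m_r)$ is the sum of $c(n_0,a_1,\dots,a_q,n_qm_0,b_1,m_1,\dots,b_r,m_r)$ over the increasing tuples of $y$ of size $q\le d-r$, with type $(n_0,a_1,\dots,a_q,n_q)$. For $r=d$ only $q=0$ occurs, and $\kappa_y=c(\mu(y)m_0,b_1,\dots,b_d,m_d)$ depends only on $\mu(y)$. So the terms of size $d$ cancel in $f(y's)-f(ys)$.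

(b) Likewise $f(yw)=\sum_{\vec\jmath}\kappa'_w(\text{type of }\vec\jmath)$ over the increasing tuples of $y$ of size $r\le d$, where $\kappa'_w(m_0,b_1,\dots,b_r,m_r)$ is the sum of $c(m_0,b_1,\dots,b_r,m_rn_0,a_1,n_1,\dots,a_q,n_q)$ over the tuples of $w$ of size $q\le d-r$ with type $(n_0,a_1,\dots,a_q,n_q)$. For $r=d$, $\kappa'_w=c(m_0,\dots,b_d,m_d\mu(w))$ depends only on $\mu(w)$, so $\sum_j\epsilon_j\kappa'_{w_j}=0$ on types of size $d$. $\square$

*The direct attempt.* Assume $\mathcal Q_\mu(f)$. An infinite word has infinitely many prefixes $y_0,y_1,\dots$ with the same $\mu$-image. Put $G_{in}(s)=f(y_ns)-f(y_is)\in\mathrm{Pol}_{d-1}(\mu,\mathbb F)$. If $\mathcal Q_\mu(G_{in})$ holds, then $G_{in}\in\mathcal B_{\mathbb F}$ by induction; if moreover $G_{in}\ge0$, then $G_{in}\in\mathcal N_{\mathbb F}$ by Lemma 6, so $y_n$ is reducible. For a pattern $p$ put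
$$c^K_{p,\lambda}(y)=\Delta^\lambda_{\vec x}\,f(y\,p(\vec x))\big|_{\vec x=\vec K}.$$
Then $\mathcal Q_\mu(G_{in})$ asks for each $p$ an integer $K$ with $c^K_{p,\lambda}(y_i)\le c^K_{p,\lambda}(y_n)$ for all $\lambda\ne0$. If the functions $c^K_{p,\lambda}$ were combinations of counting functions with non-negative coefficients, a Dickson-type argument would produce many pairs $i<n$ with this inequality. The attempt stops at three points.

1. *The guard depends on $y$.* $\mathcal Q_\mu(f)$ gives $c^K_{p,\lambda}(y)\ge0$ only for $K$ large depending on $y$, and guards for single words $y$ do not imply a common one. For $\eta(w)=\binom{|w|_b}2-|w|_a|w|_b$ and $p=(\varepsilon,b,\varepsilon)$, the first difference of $\eta(yb^x)$ at $x=n$ is $|y|_b+n-|y|_a$ and the second is $1$. Every single $y$ has a guard, but no $n$ serves all $y$. (This $\eta$ violates $\mathcal Q_\mu$: on $a^{n_1}b^{n_2}$ its monomial $n_1n_2$ is maximal with coefficient $-1$.)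
2. *There are infinitely many patterns.* For finitely many pairs $(p,\lambda)$ we can find good pairs $(i,n)$, but $\mathcal Q_\mu(G_{in})$ demands one pair $(i,n)$ that is good for all patterns at once. Dickson's lemma says nothing about infinitely many coordinates.
3. *$G_{in}$ may be negative.* For $g$ and the prefixes $\varepsilon$ and $a$ of $aaa\cdots$, $g(as)-g(s)=2|s|_a-3+(|s|_b-2)^2$ equals $-3$ at $s=bb$. On the other hand $g(a\cdot aas)-g(aas)=2|s|_a+1+(|s|_b-2)^2\ge0$: after reading two more letters of the infinite word the difference becomes non-negative.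

Points 1 and 2 are settled by making $n$, and then the pair $(i,n)$, *infinite*. In an ultrapower of $\mathbb F$ we need each condition only for almost all indices, with the set of good indices allowed to depend on the pattern. The induction hypothesis is then applied over the bigger field, and its output, a *finite* expression, descends back to actual indices. Point 3 is settled by a sliding argument on blocks.

## 7. Ultrapowers of ordered fields

An *ultrafilter* $\mathcal V$ on a set $I$ is a family of subsets that is closed under supersets and finite intersections and contains exactly one of $X$, $I\setminus X$ for each $X\subseteq I$. It is non-principal if it contains no one-point set; then it contains no finite set. "For almost all $i$" means on a set in $\mathcal V$. The ultrapower $\mathbb F^I/\mathcal V$ consists of the classes $[a_i]_i$ of families that agree for almost all $i$. It is an ordered field, with $[a_i]\ge[b_i]$ iff $a_i\ge b_i$ for almost all $i$: a nonzero class has $a_i\ne0$ for almost all $i$ and is inverted pointwise; and exactly one of the three sets where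 $a_i<b_i$, $a_i=b_i$, $a_i>b_i$ is in $\mathcal V$. For $I=\mathbb N$ and $\mathcal V$ non-principal, the class $[n]_n$ exceeds every integer. Objects defined only for almost all indices are set to $0$ elsewhere.

**Lemma 10.** Let $\mathcal V$ be an ultrafilter on $I$ and $\mathbb F'=\mathbb F^I/\mathcal V$. For almost all $i$ let $F_i\in\mathrm{Pol}_d(\mu,\mathbb F)$ with coefficients $c_i(\tau)$, and let $F\in\mathrm{Pol}_d(\mu,\mathbb F')$ have coefficients $[c_i(\tau)]_i$ (so $F(w)=[F_i(w)]_i$). If $F=\sum_{t\le T}r_tB_t$ with $B_t:A^*\to\mathbb N$ and $r_t=[r_t(i)]_i\in\mathbb F'$, then $F_i=\sum_tr_t(i)B_t$ for almost all $i$. If $r_t\ge0$, then $r_t(i)\ge0$ for almost all $i$.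

*Proof.* For each single $w$ the equality $F_i(w)=\sum_tr_t(i)B_t(w)$ holds for almost all $i$; the issue is to treat all $w$ at once. Consider the finitely many functions $N_\tau$ (size $\le d$) and $B_t$, and for $w\in A^*$ the row of their values at $w$, a rational vector of fixed length. There is a finite $Y_0\subset A^*$ whose rows span all rows over $\mathbb Q$. Hence a linear combination of these functions, over any field containing $\mathbb Q$, that vanishes on $Y_0$ vanishes everywhere. For almost all $i$ the equality holds at all $w\in Y_0$, hence everywhere. The last statement is the definition of the order of $\mathbb F'$. $\square$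

Fix a non-principal ultrafilter $\mathcal U$ on $\mathbb N$. On $\mathbb N\times\mathbb N$ let $X\in\mathcal U\otimes\mathcal U$ iff $\{i:\{n:(i,n)\in X\}\in\mathcal U\}\in\mathcal U$. This is an ultrafilter: closure under supersets and finite intersections is inherited at both levels, and so is the property that exactly one of $X$ and its complement belongs to it. Put
$$\mathbb F^*=\mathbb F^{\mathbb N}/\mathcal U,\qquad\mathbb F^{**}=\mathbb F^{\mathbb N\times\mathbb N}/(\mathcal U\otimes\mathcal U).$$
Two facts about almost all pairs:
$$\text{for any sequence }(a_n)\text{ in }\mathbb N:\quad a_i\le a_n\ \text{ for almost all }(i,n);\tag{5}$$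
$$\text{for every constant }c:\quad i\ge c\text{ and }n\ge i+c\ \text{ for almost all }(i,n).\tag{6}$$
For (5): if $a_n=v$ for almost all $n$, then for each of the almost all $i$ with $a_i=v$ we have $a_n\ge a_i$ for almost all $n$. Otherwise, for each $i$ the set $\{n:a_n<a_i\}$ is a finite union of sets $\{n:a_n=v\}\notin\mathcal U$, so its complement is in $\mathcal U$. And (6) holds because $\mathcal U$ contains all sets with finite complement. Fact (5) replaces Dickson's lemma: it holds for every sequence, so each of infinitely many sequences is monotone at almost every pair.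

## 8. Proof of Theorem 3

Fix $\mu$. We use induction on $d$, for all ordered fields simultaneously. For $d=0$, $f(w)$ depends only on $\mu(w)$, so $f\in\mathrm{Fin}_{\mathbb F}$. Let $d\ge1$, assume the theorem for $d-1$ and all ordered fields, and let $f\in\mathrm{Pol}_d(\mu,\mathbb F)$ satisfy $\mathcal Q_\mu(f)$.

**Step 1 (one guard for all left contexts).** This step removes obstacle 1.

**Claim 1.** For every pattern $p$ over $\mu$ there is an integer $K_p\ge d+1$ such that $c^{K_p}_{p,\lambda}\in\mathcal N_{\mathbb F}$ for all $\lambda\ne0$.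

*Proof.* Fix $p$; write $c^n_\lambda=c^n_{p,\lambda}$ for $n\ge d+1$ and $\lambda\ne0$. By (2), $c^n_\lambda(y)$ is a combination of the values $f(y\,p(\vec n+\theta))$, $0\le\theta\le\lambda$, with $\vec n=(n,\dots,n)$ and with integer coefficients of sum $0$ independent of $y$; and all $p(\vec n+\theta)$ have the same $\mu$-image. So $c^n_\lambda\in\mathrm{Pol}_{d-1}(\mu,\mathbb F)$ by Lemma 9(b). Choose coefficients for each $n$ and take their classes: we get $h_\lambda\in\mathrm{Pol}_{d-1}(\mu,\mathbb F^*)$ with $h_\lambda(y)=[c^n_\lambda(y)]_n$.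

*$\mathcal Q_\mu(h_\lambda)$ holds.* Let $p'$ be a pattern. Then $p'(\vec\rho)\,p(\vec x)$ is the word of a pattern $p'p$ over $\mu$ with exponents $(\vec\rho,\vec x)$. Let $K\ge d+1$ be a guard of $f$ for $p'p$. By (4), for every $n\ge K$ and every $\lambda'$ (including $0$),
$$\Delta^{\lambda'}_{\vec\rho}\Delta^\lambda_{\vec x}\,f(p'(\vec\rho)p(\vec x))\ge0\quad\text{at }\vec\rho=\vec K,\ \vec x=\vec n,$$
because $(\lambda',\lambda)\ne0$. The element $\Delta^{\lambda'}$ of $\vec\rho\mapsto h_\lambda(p'(\vec\rho))$ at $\vec K$ is the class, over $n$, of these values. So it is $\ge0$, and $K$ is a guard of $h_\lambda$ for $p'$. Note that $K$ is an honest integer, while $n$ has become infinite.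

*$h_\lambda(y)\ge0$ for each $y\in A^*$.* Apply $\mathcal Q_\mu(f)$ and (4) to the pattern obtained from $p$ by replacing $u_0$ with $yu_0$: $c^n_\lambda(y)\ge0$ for all large $n$.

By the induction hypothesis over $\mathbb F^*$, $h_\lambda\in\mathcal B_{\mathbb F^*}$; by Lemma 6, $h_\lambda=\sum_tr_t\#\psi_t$ with $r_t\ge0$; by Lemma 10, $c^n_\lambda\in\mathcal N_{\mathbb F}$ for almost all $n$. If $|\lambda|>d$, then $c^n_\lambda=0$ by the degree bound in Lemma 4. So only finitely many $\lambda$ matter, and some $n\ge d+1$ works for all of them. Let $K_p$ be such an $n$. $\square$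

**Step 2 (every infinite word has a reducible prefix).** By Lemma 8 this is all that remains to prove. Let $\alpha\in A^\omega$.

**Step 2a (factorization).** We cut $\alpha$ into blocks that are eventually uniform for every morphism, including morphisms that we will meet only later. Up to renaming there are countably many morphisms $\nu_{(1)},\nu_{(2)},\dots$ from $A^*$ to finite monoids. By Ramsey's theorem choose infinite sets $\mathbb N\supseteq H_1\supseteq H_2\supseteq\cdots$ such that $H_i$ is homogeneous for the coloring $\{s<t\}\mapsto\nu_{(i)}(\alpha[s,t))$, where $\alpha[s,t)$ is the factor from position $s$ (included) to $t$ (excluded), counting from $0$. For three points $s<t<u$ of $H_i$ the colors satisfy $\nu_{(i)}(\alpha[s,u))=\nu_{(i)}(\alpha[s,t))\,\nu_{(i)}(\alpha[t,u))$, so the common color is idempotent. Choose $h_0<h_1<\cdots$ with $h_0\in H_1$ and $h_j\in H_j$ for $j\ge1$. Put $x_0=\alpha[0,h_0)$ and $x_j=\alpha[h_{j-1},h_j)$. Then $\alpha=x_0x_1x_2\cdots$, $x_j\ne\varepsilon$ for $j\ge1$, and for every morphism $\nu$ there are $k_\nu\ge1$ and an idempotent $e$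 with $\nu(x_j\cdots x_{j'})=e$ for all $k_\nu\le j\le j'$. (For $\nu=\nu_{(i)}$ take $k_\nu=i+1$; then $h_{j-1},h_{j'}\in H_i$.)

**Step 2b (the difference at an infinite pair).** This step removes obstacle 2. Put $y_n=x_0\cdots x_n$. For $i,n\ge k_\mu$ we have $\mu(y_i)=\mu(y_n)$, so by Lemma 9(a)
$$G_{in}(s)=f(y_ns)-f(y_is)\quad\text{is in }\mathrm{Pol}_{d-1}(\mu,\mathbb F).$$
Let $G\in\mathrm{Pol}_{d-1}(\mu,\mathbb F^{**})$ have as coefficients the classes of the coefficients, so that $G(s)=[G_{in}(s)]_{(i,n)}$.

*$\mathcal Q_\mu(G)$ holds.* For a pattern $p$ and $\lambda\ne0$, $\Delta^\lambda$ of $\vec x\mapsto G(p(\vec x))$ at $\vec K_p$ is $[c^{K_p}_{p,\lambda}(y_n)-c^{K_p}_{p,\lambda}(y_i)]_{(i,n)}$. By Claim 1, $c^{K_p}_{p,\lambda}=\sum_tr_t\#\psi_t$ with $r_t\ge0$. By (5), for almost all $(i,n)$ we have $\#\psi_t(y_i)\le\#\psi_t(y_n)$ for all of the finitely many $t$. So the class is $\ge0$, and $K_p$ is a guard.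

By the induction hypothesis over $\mathbb F^{**}$, $G\in\mathcal B_{\mathbb F^{**}}$.

**Step 2c (descent to one actual pair).** By Lemma 1, all formulas and regular languages in an expression of $G$ as a member of $\mathcal B_{\mathbb F^{**}}$ have a common morphism $\nu_0:A^*\to R_0$. Size-$0$ types are absorbed into the step function. By Lemma 10 there are an integer $D\ge1$ and a finite set $\mathcal T$ of types over $\nu_0$ of sizes between $1$ and $D$ such that for almost all $(i,l)$
$$G_{il}=\sum_{\tau\in\mathcal T}r_\tau N_\tau+\gamma(\nu_0(\cdot)),\qquad r_\tau=r_\tau(i,l)\in\mathbb F_{\ge0},\quad\gamma=\gamma_{il}:R_0\to\mathbb F.\tag{7}$$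
Here $\nu_0,\mathcal T,D$ do not depend on $(i,l)$. This is crucial, since we now choose $(i,l)$ in terms of them.

Let $\nu_1$ be a morphism such that $\nu_1(w)$ determines $\nu_0(w)$ and the set of types over $\nu_0$ of size $\le D$ that occur in $w$; it exists, since these are finitely many regular properties. Let $e_1$, $e_0$ be the idempotents that are the $\nu_1$- resp. $\nu_0$-images of all $x_j\cdots x_{j'}$ with $k_{\nu_1}\le j\le j'$.

*Left counts.* For $\tau=(m_0,a_1,m_1,\dots,a_r,m_r)\in\mathcal T$, $g\in R_0$, $1\le p\le r$ and words ("blocks") $z_1,\dots,z_D$, let $\mathcal L_{\tau,p,g}(z_1,\dots,z_D)$ be the number of increasing $p$-tuples of positions in $z_1\cdots z_D$ whose set of marked blocks (blocks containing an entry of the tuple) is $\{1,\dots,\ell\}$ for some $\ell\ge1$, and whose type inside $z_1\cdots z_\ell$ is $(m_0,a_1,\dots,m_{p-1},a_p,g)$. Put $\mathcal L_{\tau,0,g}=1$ if $g=1_{R_0}$ and $0$ otherwise.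

*Example.* If $D=2$, the alphabet is $\{a\}$, $R_0$ is trivial and $\tau=(1,a,1,a,1)$, then $\mathcal L_{\tau,2,1}(z_1,z_2)=\binom{|z_1|}2+|z_1||z_2|$: both marks in the first block, or one in each. A single mark must be in the first block: $\mathcal L_{\tau,1,1}(z_1,z_2)=|z_1|$.

By (5), applied to the finitely many sequences $n\mapsto\mathcal L_{\tau,p,g}(x_{n+1},\dots,x_{n+D})$, and by (6), we can fix a pair $(i,l)$ with (7), $i\ge\max(k_\mu,k_{\nu_1})$, $l\ge i+D+1$, and
$$\mathcal L_{\tau,p,g}(x_{i+1},\dots,x_{i+D})\le\mathcal L_{\tau,p,g}(x_{l+1},\dots,x_{l+D})\quad\text{for all }\tau,p,g.\tag{8}$$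
Let $E=x_{i+1}\cdots x_l\ne\varepsilon$. Then $y_l=y_iE$, $\mu(E)$ is idempotent, and
$$G_{il}(E^Mt)=f(y_iE^{M+1}t)-f(y_iE^Mt)\qquad(M\ge0,\ t\in A^*).\tag{9}$$

**Step 2d (the popping claim).** This step removes obstacle 3.

**Claim 2.** There is $k>l$ such that $G_{il}(x_{l+1}\cdots x_ks)\ge0$ for all $s\in A^*$.

Suppose not. Then for every $k>l$ there is $s_k$ with $G_{il}(t_k)<0$, where $t_k=x_{l+1}\cdots x_ks_k$. Pass to an infinite set $\mathcal K$ of indices $k$ on which $\nu_0(s_k)$ is constant and, for each $\tau\in\mathcal T$, either $N_\tau(t_k)=b_\tau$ is constant (we write $\tau\in\mathrm{Fi}$) or $N_\tau(t_k)\to\infty$ (we write $\tau\in\mathrm{Inf}$). By (9), $\mathcal Q_\mu(f)$ forces $G_{il}(E^Mt_k)\ge0$ for large $M$, while $G_{il}(t_k)<0$. We will show that inserting $E^M$ does not increase the counts $N_\tau$ for $\tau\in\mathrm{Fi}$, and that the counts for $\tau\in\mathrm{Inf}$ are overtaken by a later $t_{k'}$. This will give a contradiction.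

*Clusters.* For $M\ge0$ and $k-l>D$ view $E^Mt_k$ as $z_1\cdots z_Zs_k$, where the blocks are $M$ copies of $x_{i+1},\dots,x_l$ followed by $x_{l+1},\dots,x_k$. Each block has $\nu_1$-image $e_1$; hence so does every non-empty product of consecutive blocks. For a tuple of size $\le D$ let $J\subseteq[Z]$ be its set of marked blocks; $|J|\le D<Z$. Let $\ell$ be maximal with $\{1,\dots,\ell\}\subseteq J$ (*left cluster*) and $\rho$ maximal with $\{Z-\rho+1,\dots,Z\}\subseteq J$ (*right cluster*). Blocks $\ell+1$ and $Z-\rho$ are unmarked. As block $\ell+1$ is not in the right cluster, $\ell<Z-\rho$. So $J$ is the disjoint union of $\{1,\dots,\ell\}$, $\{Z-\rho+1,\dots,Z\}$ and $J\cap[\ell+2,Z-\rho-1]$, the set of *free* marked blocks. For instance, if $Z=8$ and $J=\{1,2,4,5,8\}$, then the left cluster is $\{1,2\}$, the right cluster is $\{8\}$, and the free marked blocks are $4,5$.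

**Step 2e (free blocks can slide).** *(A) If $\tau\in\mathrm{Fi}$ and $k\in\mathcal K$ is large, then for all $M\ge0$ no tuple of type $\tau$ in $E^Mt_k$ has a free marked block.*

Suppose a tuple of type $\tau$ has free marked blocks. Let $I_1<\dots<I_h$ ($1\le h\le D$) be the maximal intervals of free marked blocks. Between the left cluster (or the beginning of the word, if $\ell=0$) and $I_1$, between consecutive $I_c$, and between $I_h$ and the right part (the right cluster together with $s_k$), there is at least one block, and all blocks there are unmarked. If $\ell\ge1$, then $\nu_1(z_1\cdots z_\ell)=e_1=\nu_1(x_{l+1})$. So the type of the sub-tuple of the left cluster inside $z_1\cdots z_\ell$ also occurs for some tuple of the single block $x_{l+1}$. Likewise the type of the sub-tuple in $I_c$, inside the product of the blocks of $I_c$, occurs in every single block $x_j$ with $j>l$.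

For an integer $j\in[\,l+3,\ k-D-1-2(h-1)\,]$ put $j_c=j+2(c-1)$ and build a tuple of $t_k$ as follows. Realize the left cluster (if $\ell\ge1$) in $x_{l+1}$, realize the $c$-th free sub-tuple in $x_{j_c}$, and keep the marks of the right cluster and of $s_k$; the blocks of the right cluster are $x_{k-\rho+1},\dots,x_k$, as $\rho\le D\le k-l$. The new tuple has type $\tau$:

- Letters, and gaps inside groups, are unchanged.
- Between consecutive groups the gap is $g\,e_0\,g'$ in both tuples, where $g$ is the last gap of the left group and $g'$ the first gap of the right group. In the new tuple the blocks $x_{l+2}$, $x_{j_c+1}$ and $x_{k-D}$ are unmarked separators; note $j_h\le k-D-1$.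
- The first gap, if $\ell=0$, is $e_0g_0$ in both tuples, with $g_0$ the first gap of the first free sub-tuple. If $\ell\ge1$, it is in both the first gap of the left sub-tuple.
- If there is no mark to the right of the free blocks, the last gap is $g\,e_0\,\nu_0(s_k)$ in both. Otherwise it is unchanged.

Different $j$ give different tuples, since $x_j$ is the first marked block after $x_{l+1}$. The number of admissible $j$ is at least $k-l-D-3-2(h-1)\ge k-l-3D-3$. Hence $N_\tau(t_k)\ge k-l-3D-3$, which exceeds $b_\tau$ for large $k$: a contradiction. The bound on $k$ does not depend on $M$.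

**Step 2f (counts that stay bounded do not grow under insertion of $E^M$).** *(B) If $\tau\in\mathrm{Fi}$ and $k\in\mathcal K$ is large, then $N_\tau(E^Mt_k)\le b_\tau$ for all $M\ge1$.*

Let $k$ be as in (A), with also $k-l\ge2D+1$. By (A), each tuple of type $\tau=(m_0,a_1,\dots,a_r,m_r)$ in $z_1\cdots z_Zs_k$ consists of a left cluster with $p$ marks and of $r-p$ marks in the right cluster and $s_k$, with at least one unmarked block between. Conversely, take a $p$-tuple with set of marked blocks $\{1,\dots,\ell\}$ and an $(r-p)$-tuple in the blocks and $s_k$ with set of marked blocks $\{Z-\rho+1,\dots,Z\}$. Then $\ell+\rho\le r\le D<Z$, so the blocks $\ell+1,\dots,Z-\rho$ are unmarked and there is at least one of them. The union is a tuple whose left cluster is the given $p$-tuple, and the gap between the two parts is $g\,e_0\,g_0'$, where $g$ is the last gap of the first part and $g_0'$ the first gap of the second. Hence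
$$N_\tau(z_1\cdots z_Zs_k)=\sum_{p=0}^r\sum_{g\in R_0}\mathcal L_{\tau,p,g}(z_1,\dots,z_D)\,\mathcal R_{p,g}.\tag{10}$$
For $p<r$, $\mathcal R_{p,g}$ is the number of $(r-p)$-tuples in $z_{Z-D+1}\cdots z_Zs_k$ whose set of marked blocks is $\{Z-\rho+1,\dots,Z\}$ for some $\rho\ge0$ and whose type inside $z_{Z-\rho+1}\cdots z_Zs_k$ is $(g_0',a_{p+1},m_{p+1},\dots,a_r,m_r)$ with $g\,e_0\,g_0'=m_p$. And $\mathcal R_{r,g}=1$ if $g\,e_0\,\nu_0(s_k)=m_r$, and $0$ otherwise. (For $p=0$ only $g=1_{R_0}$ contributes, and the condition is $e_0g_0'=m_0$, as it should be.)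

Formula (10) holds for all $M\ge0$, in particular for $t_k$ itself, where $Z=k-l\ge2D+1$. The numbers $\mathcal R_{p,g}$ depend only on the last $D$ blocks and $s_k$, which are the same for $E^Mt_k$ and $t_k$. The first $D$ blocks are $x_{i+1},\dots,x_{i+D}$ for $E^Mt_k$ with $M\ge1$ (as $l-i\ge D+1$), and $x_{l+1},\dots,x_{l+D}$ for $t_k$. By (8), $N_\tau(E^Mt_k)\le N_\tau(t_k)=b_\tau$.

**Step 2g (the contradiction).** Fix $k\in\mathcal K$ large enough for (B) for all $\tau\in\mathrm{Fi}$. By $\mathcal Q_\mu(f)$ for the pattern $(y_i,E,t_k)$, together with (4) and (9), there is $M\ge1$ with $G_{il}(E^Mt_k)\ge0$. Since $\nu_0(E^Mt_k)=e_0\nu_0(s_k)=\nu_0(t_{k'})$ for all $k'\in\mathcal K$, the step part in (7) has the same value, also denoted $\gamma$, on all these words. Let $\Sigma=\gamma+\sum_{\tau\in\mathrm{Fi}}r_\tau b_\tau$. Choose $k'\in\mathcal K$ with $N_\tau(t_{k'})\ge N_\tau(E^Mt_k)$ for all $\tau\in\mathrm{Inf}$. As all $r_\tau\ge0$,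
$$0\le G_{il}(E^Mt_k)\le\Sigma+\sum_{\tau\in\mathrm{Inf}}r_\tau N_\tau(E^Mt_k)\le\Sigma+\sum_{\tau\in\mathrm{Inf}}r_\tau N_\tau(t_{k'})=G_{il}(t_{k'})<0,$$
a contradiction. This proves Claim 2.

**Step 2h (the reducible prefix).** Take $k$ from Claim 2. The word $y_k=y_iE\,x_{l+1}\cdots x_k$ is a prefix of $\alpha$. Let $y'=y_ix_{l+1}\cdots x_k$; it is shorter, as $E\ne\varepsilon$. Then $f(y_ks)-f(y's)=G_{il}(x_{l+1}\cdots x_ks)$ is, as a function of $s$, in $\mathcal B_{\mathbb F}$ by (7) and Lemma 3(b), and it is non-negative. By Lemma 6 it is in $\mathcal N_{\mathbb F}$. So $y_k$ is reducible.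

**Step 3 (conclusion).** Every infinite word has a reducible prefix, so $f\in\mathcal B_{\mathbb F}$ by Lemma 8. $\blacksquare$

## 9. Proof of Theorem 2

**$\mathcal Q_\mu(f)\Rightarrow f\in\mathcal B_{\mathbb Q}$.** This is Theorem 3 for $\mathbb F=\mathbb Q$.

**$f\in\mathcal B_{\mathbb Q}\Rightarrow$ (ii), for patterns over $\mu$ with any number of loops.** A morphism $\nu$ suited to the $\mathcal B_{\mathbb Q}$-expression need not be related to $\mu$, so we must pass from patterns over $\mu$ to patterns over $\nu$. By Lemma 1 write $f=\sum_tr_tN_{\tau_t}+c(\nu(\cdot))$ with $r_t\ge0$ and types of size between $1$ and some $D$ over some $\nu:A^*\to R$. Let $\omega\ge1$ be such that $g^\omega$ is idempotent for all $g\in R$. For a pattern $p=(u_0,v_1,\dots,v_k,u_k)$ over $\mu$, $p'=(u_0,v_1^\omega,u_1,\dots,v_k^\omega,u_k)$ is a pattern over $\nu$, and $p'(\vec x)=p(\omega\vec x)$. So $P_{f,p}(\omega\vec x)$ and the polynomial of $f\in\mathrm{Pol}_D(\nu,\mathbb Q)$ on $p'$ agree for all large $\vec x$, hence are equal. By Lemma 4 this polynomial has $\Delta^\lambda\ge0$ at $\vec K$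 for $K\ge D+1$ and $\lambda\ne0$. By Lemma 5(b) its maximal non-constant monomials have positive coefficients. Its coefficients are those of $P_{f,p}$ times positive factors $\omega^{|\beta|}$, so the same holds for $P_{f,p}$.

**(ii) $\Rightarrow\mathcal Q_\mu(f)$.** We must pass from patterns with at most $d$ loops to all patterns. Suppose that in some pattern $p$ a maximal non-constant monomial $n^\beta$ of $P=P_{f,p}$ has negative coefficient. Its set $S$ of variables satisfies $1\le|S|\le|\beta|\le d$. Fix the exponents $n_j$, $j\notin S$, to the constant $d+1$ and absorb these powers into the neighboring $u$'s. This gives a pattern with $|S|$ loops, whose polynomial is $P$ with $n_j=d+1$ for $j\notin S$. A monomial of the latter with exponent $\ge\beta|_S$ receives contributions only from monomials of $P$ that are multiples of $n^\beta$, i.e. only from $n^\beta$ itself. So $n^\beta$ is a maximal monomial of the new polynomial, with the same negative coefficient, contradicting (ii). Hence for all patterns the maximal non-constant monomials have positive coefficients, and Lemma 5(a)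 gives $\mathcal Q_\mu(f)$.

**The remaining statements.** By Lemma 6, $f\in\mathcal N_{\mathbb Q}$ iff $f\ge0$ and $f\in\mathcal B_{\mathbb Q}$. For $\mathbb Z$-valued $f$, Lemma 7 shows that $f\in\mathcal N_{\mathbb Q}$ iff $f$ is $\mathbb N$-polyregular. Finally let $f\in\mathcal B_{\mathbb Q}$ be $\mathbb Z$-valued. Then $f$ is bounded below, so $f+C\ge0$ for some $C\in\mathbb N$. As $f+C\in\mathcal B_{\mathbb Q}$, Lemmas 6 and 7 show that $f+C$ is $\mathbb N$-polyregular. Conversely, $f+C\in\mathcal N_{\mathbb Q}$ gives $f\in\mathcal B_{\mathbb Q}$. $\blacksquare$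

*Remark.* For a $\mathbb Z$-valued $f$ in $\mathrm{Pol}_1(\mu,\mathbb Q)$ the opening guess is right. Condition (ii) then concerns only one-loop patterns and polynomials $P_{f,p}(n)$ of degree $\le1$. If $f\ge0$, then $P_{f,p}(n)\ge0$ for all large $n$, so the coefficient of $n$, if nonzero, is positive. The counterexample $q$ uses two loops and degree $2$.

## 10. The two parallel searches: proof of Theorem 1

**Effective equality.** By Lemmas 1 and 2, every $\mathbb Z$-linear combination of functions $\#\varphi$ has a computable linear representation over $\mathbb Z$. Equality of $\mathbb Z$-rational series is decidable (Schützenberger): a series $w\mapsto\iota M_w\kappa$ of dimension $n$ is $0$ iff it vanishes on all words of length $<n$. Indeed, the spans $V_j$ of the rows $\iota M_w$, $|w|\le j$, form an increasing chain that is constant from the first $j$ with $V_j=V_{j+1}$ on. As dimensions are at most $n$, $V_{n-1}$ contains all rows $\iota M_w$ (if $\iota=0$ there is nothing to show). So if $\kappa$ annihilates $V_{n-1}$, the series is $0$.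

**Preparation.** The input is $(A,f)$. If $f$ is given as a weighted automaton of polynomial growth, first find by enumeration an equivalent expression $\sum_jc_j\#\varphi_j$ with $c_j\in\mathbb Z$. It exists by the known fact recalled in Section 1, and equality can be tested. Let $d$ be the maximal number of free variables of the $\varphi_j$, and compute $\mu$ with $f\in\mathrm{Pol}_d(\mu,\mathbb Q)$ by Lemma 1.

**The searches.** Run in parallel:

- *(Yes)* Enumerate all finite sums $\sum_t\#\psi_t$ of MSO counting functions and test whether $f=\sum_t\#\psi_t$. If so, answer *yes*.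
- *(No)* Enumerate all words $w$ and all patterns $p$ over $\mu$ with at most $d$ loops. Answer *no* if $f(w)<0$ for such a $w$, or if some maximal non-constant monomial of $P_{f,p}$ has negative coefficient for such a $p$.

In the second search $P_{f,p}$ is computable: by Lemma 4 it has degree $\le d$ in each of its $k$ variables, so it is obtained by interpolation from the values $f(p(\vec n))$ with $\vec n\in\{d+1,\dots,2d+1\}^k$.

**Correctness.** The first search succeeds iff $f$ is $\mathbb N$-polyregular, by definition (repeat a formula to realize a coefficient in $\mathbb N$). By Theorem 2 the second succeeds iff $f$ is not $\mathbb N$-polyregular. So exactly one search succeeds, the algorithm always terminates with the correct answer, and it is uniform in $A$ and $f$. For the question whether $f+C$ is $\mathbb N$-polyregular for some $C\in\mathbb N$, enumerate also $C$ in the first search, testing $f+C=\sum_t\#\psi_t$, and drop the test $f(w)<0$ in the second; correctness is the last statement of Theorem 2. $\blacksquare$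

On the examples: for $q$ and $q'$, which lie in $\mathrm{Pol}_2$ over the trivial morphism, the second search stops at the pattern $(\varepsilon,a,\varepsilon,b,\varepsilon)$, because of the monomial $-2n_1n_2$. For $g$ it stops at a word such as $aabb$, where $g=-4$. For $g+4$ the first search stops.
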